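\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{question}{Question}

\title{A twisted tube: singular $SU(2)$-bundles over the five-ball\\ that smooth connections with point singularities\\ cannot approximate}


\begin{abstract}
An $L^2$-curvature of a singular $SU(2)$-bundle over the unit ball $B^5$ is a tensor $\operatorname{tr}(F\otimes F)$, where $F$ is a square-integrable $su(2)$-valued $2$-form whose restriction to almost every sphere is, up to a measurable gauge, the curvature of a $W^{1,2}$ connection. We answer in the negative the question whether every such tensor is a strong $L^1$ limit of tensors $\operatorname{tr}(F_D\otimes F_D)$ of smooth connections $D$ defined off finitely many points. The counterexample is carried by a thin tube around an ellipse. The tensor forces a nontrivial holonomy around the tube on every global connection that comes close to it, but no round sphere sees the whole tube, and so no sphere detects this holonomy.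 The same tensor stays at positive distance from the tensors of connections that are smooth off relatively closed sets of finite two-dimensional measure. The construction can be adapted so that the zero sets of the nonzero functions in any prescribed finite-dimensional space of $C^1$ functions fail to detect the holonomy.
\end{abstract}

\section{The question and the answer}

\subsection{Singular bundles defined by slices}

Let $B=B^5\subset\mathbb R^5$ be the open unit ball. For an $su(2)$-valued $2$-form $F=\frac12\sum_{i,j}F_{ij}\,dx^i\wedge dx^j$ put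
\[
\operatorname{tr}(F\otimes F)=\tfrac14\sum_{i,j,k,l}\operatorname{tr}(F_{ij}F_{kl})\,(dx^i\wedge dx^j)\otimes(dx^k\wedge dx^l),
\]
and let $\operatorname{tr}(F\wedge F)$ be the $4$-form obtained with $\wedge$ in place of the middle $\otimes$. If $F\in L^2$, then $\operatorname{tr}(F\otimes F)\in L^1$.

A change of gauge replaces a curvature $F$ by $g^{-1}Fg$ and leaves $\operatorname{tr}(F\otimes F)$ unchanged. To see what else the tensor forgets, equip $su(2)$ with $\langle X,Y\rangle=-\frac12\operatorname{tr}(XY)$, which makes it a Euclidean $\mathbb R^3$. Then $-\frac12\operatorname{tr}(F\otimes F)(x)$ is the Gram matrix of the vectors $F_{ij}(x)$, $i<j$. A Gram matrix determines its vectors up to one orthogonal transformation of $\mathbb R^3$. So the tensor retains $F$ up to an orthogonal transformation that may change arbitrarily from point to point.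

In dimension five, isolated topological singularities are compatible with $L^2$ curvature. Pull a smooth connection on a bundle over $S^4$ back to $B\setminus\{0\}$ by $x\mapsto x/|x|$. Its curvature is at most $C|x|^{-2}$, and $\int_B|x|^{-4}dx<\infty$. The bundle over $B\setminus\{0\}$ is nontrivial if the original one is. The singularity shows up as a multiple of $\delta_0$ in $*d\operatorname{tr}(F\wedge F)$, the multiple being, up to sign, $8\pi^2$ times the second Chern number on $S^4$.

A class of weak objects that contains such examples is defined by what happens on spheres \cite{source}.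

\begin{definition}\label{def:sing}
A form $F\in L^2(B,\wedge^2\mathbb R^5\otimes su(2))$ \emph{defines a singular $SU(2)$-bundle} over $B$ if for every $x_0\in B$ and almost every $r\in(0,\operatorname{dist}(x_0,\partial B))$ there are a principal $SU(2)$-bundle $P_r$ over $\partial B_r(x_0)$, possibly nontrivial, a $W^{1,2}$ connection $D_r$ on $P_r$, and a measurable trivialization (a measurable gauge) of $P_r$ in which the curvature of $D_r$ coincides a.e.\ on $\partial B_r(x_0)$ with the restriction $\iota^*_{\partial B_r(x_0)}F$. Then $\operatorname{tr}(F\otimes F)$ is called an \emph{$L^2$-curvature of a singular $SU(2)$-bundle} over $B$.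
\end{definition}

\begin{question}[\cite{source}]
Let $\operatorname{tr}(F\otimes F)$ be an $L^2$-curvature of a singular $SU(2)$-bundle over $B$. Do there exist finite sets $I^k=\{a^k_1,\dots,a^k_{N^k}\}\subset B$, signs $d^k_i\in\{1,-1\}$, and smooth connections $D^k$ on smooth $SU(2)$-bundles over $B\setminus I^k$, with $F_{D^k}\in L^2(B)$ and
\[
*d\,[\operatorname{tr}(F_{D^k}\wedge F_{D^k})]=8\pi^2\sum_{i=1}^{N^k}d^k_i\,\delta_{a^k_i}\quad\text{in }\mathcal D'(B),
\]
such that $\operatorname{tr}(F_{D^k}\otimes F_{D^k})\to\operatorname{tr}(F\otimes F)$ strongly in $L^1(B)$?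
\end{question}

One would guess yes. A connection that is smooth off a finite set and has $L^2$ curvature satisfies Definition~\ref{def:sing}, since every sphere that misses the finite set carries an honest smooth connection, and one may hope that a class defined by slices is the closure of its nicest members. But the gauges in Definition~\ref{def:sing} are only measurable and are chosen sphere by sphere, with nothing to link them. Suppose that $F$ carries a monodromy along a closed curve, and that no single sphere sees the whole curve. Then the slices cannot detect the monodromy, whereas a connection defined on all of $B$ minus finitely many points must respect it. This indeed happens.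

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a compactly supported $F\in L^\infty(B,\wedge^2\mathbb R^5\otimes su(2))$ with the following properties.
\begin{enumerate}
\item[(a)] For every $x_0\in B$ and every $r\in(0,\operatorname{dist}(x_0,\partial B))$, the form $\iota^*_{\partial B_r(x_0)}F$ is, in a measurable (piecewise constant) gauge, the curvature of a smooth connection on the trivial bundle. In particular $\operatorname{tr}(F\otimes F)$ is an $L^2$-curvature of a singular $SU(2)$-bundle; moreover it is $C^\infty$.
\item[(b)] There is no sequence of finite sets $I^k\subset B$ and smooth connections $D^k$ on smooth $SU(2)$-bundles over $B\setminus I^k$ with $F_{D^k}\in L^2$ and $\operatorname{tr}(F_{D^k}\otimes F_{D^k})\to\operatorname{tr}(F\otimes F)$ in $L^1(B)$.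
\end{enumerate}
\end{theorem}

So the answer to the question is \textbf{no}. Part (b) does not need the condition on $*d\operatorname{tr}(F_{D^k}\wedge F_{D^k})$.

The next result shows that larger singular sets do not help as long as their two-dimensional measure is finite, whereas a suitable three-dimensional singular set does. Let $\mathcal C$ be the class of pairs $(\Sigma,D)$ where $\Sigma\subset B$ is relatively closed with $\mathcal H^2(\Sigma)<\infty$ and $D$ is a smooth connection on a smooth $SU(2)$-bundle over $B\setminus\Sigma$ with $F_D\in L^2$.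

\begin{theorem}\label{thm:gap}
Let $T=\operatorname{tr}(F\otimes F)$ be the tensor constructed for Theorem~\ref{thm:main}. Then
\[
\inf_{(\Sigma,D)\in\mathcal C}\|\operatorname{tr}(F_D\otimes F_D)-T\|_{L^1(B)}>0 .
\]
In contrast, for the $3$-dimensional set $\Sigma_0=\{x_1=x_2=0\}\cap B$ there is a smooth connection $D_0$ on an $SU(2)$-bundle over $B\setminus\Sigma_0$ with $\operatorname{tr}(F_{D_0}\otimes F_{D_0})=T$ exactly.
\end{theorem}

Singular sets of intermediate size are not treated here. Finally, spheres play no special role as test surfaces.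

\begin{theorem}\label{thm:family}
Let $V\subset C^1(\overline B)$ be a finite-dimensional vector space (for example the polynomials of degree at most $d$; for $d\ge2$ their zero sets include all spheres, hyperplanes and quadrics). There is a compactly supported $F\in L^\infty$ with $\operatorname{tr}(F\otimes F)\in C_c^\infty(B)$ such that for every $P\in V\setminus\{0\}$, on an open neighborhood of $\{P=0\}\cap B$, the form $F$ is, up to a gauge with values in a two-element set $\{1,\mathbf j\}\subset SU(2)$, the curvature of a smooth connection on the trivial bundle; yet $\operatorname{tr}(F\otimes F)$ has positive $L^1$-distance to $\{\operatorname{tr}(F_D\otimes F_D):(\Sigma,D)\in\mathcal C\}$.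
\end{theorem}

Section~\ref{sec:tube} constructs $F$ and proves Theorem~\ref{thm:main}(a). Section~\ref{sec:exact} explains the obstruction in the simplest case, where a smooth connection is supposed to reproduce the tensor exactly. Sections~\ref{sec:gauge} and~\ref{sec:core} turn this argument into one that survives $L^1$ limits, and prove Theorem~\ref{thm:main}(b). Sections~\ref{sec:gap} and~\ref{sec:family} prove the other two theorems.

\subsection{Conventions}

Let $\mathbf i=\operatorname{diag}(i,-i)$ and $\mathbf j=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in SU(2)$, so that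
\begin{equation}\label{eq:flip}
\mathbf j^{-1}\,\mathbf i\,\mathbf j=-\mathbf i .
\end{equation}
With the norm of $\langle X,Y\rangle=-\frac12\operatorname{tr}(XY)$ we have $|\mathbf i|=1$ and $|[X,Y]|\le2|X||Y|$ on $su(2)$. In a frame, a connection is $d+A$ and its curvature is $F=dA+A\wedge A$. For a $1$-form $A$, a $2$-form $E$ and a function $\phi$, all $su(2)$-valued, put $[A,E]=A\wedge E-E\wedge A$ and $[A,\phi]=A\phi-\phi A$. The Bianchi identity reads $dF+[A,F]=0$.

The covectors $dx^i\wedge dx^j$, $i<j$, are orthonormal. So $|F|^2=\sum_{i<j}|F_{ij}|^2$, and for a real $2$-form $\omega$ we put $(\omega,F)=\sum_{i<j}\omega_{ij}F_{ij}\in su(2)$. Writing $\langle F\otimes F\rangle=-\frac12\operatorname{tr}(F\otimes F)$, we have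
\begin{equation}\label{eq:gram}
\big(\omega\otimes\omega,\langle F\otimes F\rangle\big)=\sum_{i<j,\,k<l}\omega_{ij}\omega_{kl}\langle F_{ij},F_{kl}\rangle=|(\omega,F)|^2,
\end{equation}
and $|F|^2$ is the contraction (trace) of $\langle F\otimes F\rangle$. For $1$-forms, $|A|^2=\sum_j|A_j|^2$. The letter $C$ denotes constants that do not depend on the index $k$ of a sequence.

\section{The twisted tube}\label{sec:tube}

If $F=\omega\otimes X$ with $|X|=1$, then $\langle F\otimes F\rangle=\omega\otimes\omega$, and this determines $\omega$ only up to sign. Hence a form $\omega$ that is defined only up to sign, because it changes sign along a closed curve, still yields a smooth tensor. We build such a form near an ellipse.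

\subsection{Construction}

Let $0<\delta\le\frac1{40}$; for Theorems~\ref{thm:main} and~\ref{thm:gap} take $\delta=\frac1{40}$. Let $\gamma(\theta)=(\frac12\cos\theta,\frac14\sin\theta,0,0,0)$. Write $y=(t,x_3,x_4,x_5)\in\mathbb R^4$ and, for $|t|<\frac18$,
\[
\Phi(\theta,y)=\big((\tfrac12+t)\cos\theta,\ (\tfrac14+t)\sin\theta,\ x_3,\ x_4,\ x_5\big).
\]
The Jacobian determinant of $\Phi$, up to sign, is $\partial(x_1,x_2)/\partial(t,\theta)=(\frac14+t)\cos^2\theta+(\frac12+t)\sin^2\theta\ge\frac18$. If $x=\Phi(\theta,y)$, then $(x_1,x_2)\neq0$ and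
\[
\frac{x_1^2}{(\frac12+t)^2}+\frac{x_2^2}{(\frac14+t)^2}=1 .
\]
For fixed $x$ the left side is strictly decreasing in $t\in(-\frac18,\frac18)$, so $x$ determines $t$, and then $\theta$ modulo $2\pi$. Hence $\Phi$ induces a diffeomorphism of $(\mathbb R/2\pi\mathbb Z)\times(-\frac18,\frac18)\times\mathbb R^3$ onto an open subset of $\mathbb R^5$. Note that $|\Phi(\theta,y)-\gamma(\theta)|=|y|$. Define the tube and its cross-sectional discs by
\[
K=\Phi(\mathbb R\times\{|y|<\delta\}),\qquad D_{\theta_0}=\Phi(\{\theta_0\}\times\{|y|\le\delta\}).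
\]
Since $|\gamma|\le\frac12$, we have $\overline K\subset B$.

Let $\chi(\rho)=e^{-1/(\delta^2-\rho)}$ for $\rho<\delta^2$ and $\chi(\rho)=0$ for $\rho\ge\delta^2$. This is a smooth function with $\chi>0$ and $\chi'<0$ on $(-\infty,\delta^2)$. Set
\[
\tilde\alpha=\chi(|y|^2)\,\mu,\qquad \mu=\cos\tfrac\theta2\,dx_4+\sin\tfrac\theta2\,dx_5,\qquad\tilde\omega=d\tilde\alpha .
\]
The half-angle makes $\tilde\alpha$ and $\tilde\omega$ change sign under $\theta\mapsto\theta+2\pi$. With $\mu'=-\sin\frac\theta2\,dx_4+\cos\frac\theta2\,dx_5$ and $\chi=\chi(|y|^2)$ we have $d\mu=\frac12d\theta\wedge\mu'$, so $\tilde\omega=d\chi\wedge\mu+\frac12\chi\,d\theta\wedge\mu'$. Since $\mu\wedge\mu'=dx_4\wedge dx_5$,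
\begin{equation}\label{eq:rank}
\tilde\omega\wedge\tilde\omega=\chi\,d\chi\wedge\mu\wedge d\theta\wedge\mu'=-\chi\,d\chi\wedge d\theta\wedge dx_4\wedge dx_5 .
\end{equation}
The coefficient of $dx_3\wedge d\theta\wedge dx_4\wedge dx_5$ is $-2\chi\chi'x_3$. Therefore $\tilde\omega\wedge\tilde\omega\ne0$ wherever $|y|<\delta$ and $x_3\ne0$. This nondegeneracy will be essential in Sections~\ref{sec:exact} and~\ref{sec:core}.

For $x=\Phi(\theta,y)\in\overline K$ with $\theta\in[0,2\pi)$, let $\omega(x)$ be the $2$-covector at $x$ that corresponds to $\tilde\omega(\theta,y)$ under $\Phi$. Put $\omega=0$ off $\overline K$ and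
\[
F=\omega\otimes\mathbf i .
\]
The form $F$ is Borel, bounded and compactly supported, and $\operatorname{tr}(F\otimes F)=-2\,\omega\otimes\omega$. The tensor $\tilde\omega\otimes\tilde\omega$ is smooth, $2\pi$-periodic in $\theta$, and zero for $|y|\ge\delta$, so $\operatorname{tr}(F\otimes F)\in C_c^\infty(B)$. Near each point, $\omega$ is a smooth closed form times a Borel function with values in $\{1,-1\}$, so $\omega\wedge\omega$ is smooth and closed, and $d\operatorname{tr}(F\wedge F)=-2\,d(\omega\wedge\omega)=0$: the obstruction below is not visible in $d\operatorname{tr}(F\wedge F)$.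

\subsection{No sphere sees the whole tube}

Cutting the tube along one disc $D_{\theta_0}$ removes the sign problem.

\begin{lemma}\label{lem:cut}
For every $\theta_0\in[0,2\pi)$ there are a smooth $1$-form $\alpha^{\theta_0}$ on $B\setminus D_{\theta_0}$ and a piecewise constant Borel map $h:B\setminus D_{\theta_0}\to\{1,\mathbf j\}$ such that $A=\alpha^{\theta_0}\otimes\mathbf i$ satisfies $F=h^{-1}F_Ah$ on $B\setminus D_{\theta_0}$.
\end{lemma}

\begin{proof}
Let $\alpha^{\theta_0}$ be $\tilde\alpha$ read through $\Phi$ with $\theta\in(\theta_0,\theta_0+2\pi)$, extended by $0$ outside $K$. This choice of $\theta$ is smooth near every point of $\overline K\setminus D_{\theta_0}$, and $\chi(|y|^2)$ vanishes to infinite order at $|y|=\delta$; so $\alpha^{\theta_0}$ is smooth on $B\setminus D_{\theta_0}$. Points of $\overline K$ with angle in $(\theta_0,2\pi)$ are read with the same angle as in the definition of $\omega$, and points with angle in $[0,\theta_0)$ are read with the angle increased by $2\pi$. Hence $d\alpha^{\theta_0}=s\,\omega$, where $s=-1$ at points of $\overline K$ with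 angle in $[0,\theta_0)$ and $s=1$ elsewhere. Put $h=\mathbf j$ where $s=-1$ and $h=1$ where $s=1$. Since $A\wedge A=0$, we have $F_A=d\alpha^{\theta_0}\otimes\mathbf i=s\,\omega\otimes\mathbf i$, and $h^{-1}F_Ah=\omega\otimes\mathbf i$ by \eqref{eq:flip}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $\delta=\frac1{40}$, and let $S=\partial B_r(x_0)$ with $r>0$ and $|x_0|+r<1$. We find a disc $D_{\theta_0}$ that $S$ misses; see the left part of Figure~\ref{fig:tube}. Put $f(\theta)=|\gamma(\theta)-x_0|^2-r^2$. Since $|\gamma|^2=\frac5{32}+\frac3{32}\cos2\theta$, and $\gamma\cdot x_0$ is a combination of $\cos\theta$ and $\sin\theta$,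
\[
\frac{3\pi}{32}=\int_0^{2\pi}f(\theta)\cos2\theta\,d\theta\le\max|f|\int_0^{2\pi}|\cos2\theta|\,d\theta=4\max|f| .
\]
So $|f(\theta_0)|\ge\frac{3\pi}{128}$ for some $\theta_0\in[0,2\pi)$. As $|\gamma(\theta_0)-x_0|+r\le\frac12+|x_0|+r<\frac32$,
\[
\operatorname{dist}(\gamma(\theta_0),S)=\big||\gamma(\theta_0)-x_0|-r\big|=\frac{|f(\theta_0)|}{|\gamma(\theta_0)-x_0|+r}\ge\frac{3\pi/128}{3/2}=\frac\pi{64}>\frac1{40}=\delta .
\]
Since $D_{\theta_0}\subset\overline B_\delta(\gamma(\theta_0))$, we get $S\cap D_{\theta_0}=\emptyset$. Now restrict Lemma~\ref{lem:cut} to $S$: the form $\iota_S^*\alpha^{\theta_0}\otimes\mathbf i$ is smooth on $S$, and $h|_S$ carries its curvature into $\iota_S^*F$. This proves the first sentence of (a). If $F$ is changed on a null set then, by Fubini in polar coordinates about $x_0$, for almost every $r$ the restriction to $\partial B_r(x_0)$ changes only on a null subset of that sphere. So Definition~\ref{def:sing} is satisfied by the class of $F$ in $L^2$. The smoothness of $\operatorname{tr}(F\otimes F)$ was shown above.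
\end{proof}

The curve must not lie on a sphere: if $\gamma$ were a round circle, the sphere having it as a great circle would meet every disc $D_{\theta_0}$, and the proof would break down.

\begin{figure}[t]
\centering
\begin{tikzpicture}
\begin{scope}[scale=1.15]
\draw[gray!45,line width=6pt] (0,0) ellipse (2 and 1);
\draw (0,0) ellipse (2 and 1);
\draw[thick] (0.3,0.2) circle (1.4);
\draw[line width=1.6pt] (1.88,0)--(2.12,0);
\node[right] at (2.12,0) {$D_{\theta_0}$};
\node at (1.45,1.4) {$S$};
\node at (-2.05,0.75) {$K$};
\end{scope}
\begin{scope}[xshift=6.7cm,yshift=-0.7cm,scale=1.15]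
\fill[gray!45] (-1.5,0) circle (0.75);
\fill[gray!45] (1.5,0) circle (0.75);
\draw (-2.45,0) rectangle (2.45,1.5);
\draw[dashed] (-2.45,0.75)--(2.45,0.75);
\draw[thick] (-0.4,1.2)--(1.6,1.2)--(1.6,0.5);
\fill (-0.4,1.2) circle (1.5pt) node[above] {$b$};
\fill (1.6,0.5) circle (1.5pt) node[below] {$z$};
\node at (-1.9,1.15) {$Q^+$};
\node at (0,0.3) {$Q$};
\node[right] at (2.45,0.75) {$x_3=\delta$};
\node[right] at (2.45,0) {$x_3=0$};
\end{scope}
\end{tikzpicture}
\caption{Schematic pictures of the tube $K$ (gray). Left: section by the $(x_1,x_2)$-plane. The tube follows an ellipse, and a sphere $S$ always misses a whole cross-sectional disc $D_{\theta_0}$. Right: section by the $(x_1,x_3)$-plane. The box $Q$ lies above $x_3=0$, and its part $Q^+$ above $x_3=\delta$ is disjoint from the tube. A polygon from the base point $b$ reaches $z$ by a last vertical leg. If $z$ is near the top of the tube, only a short piece of this leg lies in the tube.}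
\label{fig:tube}
\end{figure}

\section{The obstruction in the exact case}\label{sec:exact}

Suppose that there were a smooth connection $D$ on an $SU(2)$-bundle over all of $B$ with $\langle F_D\otimes F_D\rangle=\omega\otimes\omega$ exactly. The contradiction in this case contains the idea of the general proof. The bundle is trivial, so $D=d+A$; write $\tilde F=\Phi^*F_D$ and $\tilde A=\Phi^*A$, both $2\pi$-periodic in $\theta$. Let
\[
V_+=\{y:|y|<\delta,\ x_3>0\},\qquad U=\mathbb R\times V_+ .
\]
By \eqref{eq:rank}, $\tilde\omega\wedge\tilde\omega\ne0$ on $U$, so $\tilde\omega\neq0$ there. From now on we use on $U$ the Euclidean metric of the coordinates $(\theta,y)$.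

\emph{The direction of the curvature is antiperiodic.} Put $\phi=(\tilde\omega,\tilde F)/|\tilde\omega|^2$, a smooth $su(2)$-valued function on $U$. From $\langle\tilde F\otimes\tilde F\rangle=\tilde\omega\otimes\tilde\omega$ and \eqref{eq:gram} we get $|\phi|=1$. The contraction gives $|\tilde F|=|\tilde\omega|$, and $|\tilde F|^2=|\tilde\omega|^2|\phi|^2+|\tilde F-\tilde\omega\,\phi|^2$ by orthogonality. Therefore $\tilde F=\tilde\omega\,\phi$. As $\tilde\omega$ changes sign over a period, $\phi(\theta+2\pi,y)=-\phi(\theta,y)$.

\emph{It is parallel.} The Bianchi identity and $d\tilde\omega=0$ give $(d\phi+[\tilde A,\phi])\wedge\tilde\omega=0$. In a suitable basis of covectors at a given point, $\tilde\omega\wedge\tilde\omega\ne0$ in dimension five means $\tilde\omega=e_1\wedge e_2+e_3\wedge e_4$. For $\xi=\sum c_ie_i$,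
\begin{equation}\label{eq:inj}
\xi\wedge\tilde\omega=c_1\,e_{134}+c_2\,e_{234}+c_3\,e_{123}+c_4\,e_{124}+c_5\,(e_{125}+e_{345}),\qquad e_{ijk}=e_i\wedge e_j\wedge e_k,
\end{equation}
so $\xi\wedge\tilde\omega=0$ forces $\xi=0$. Thus $d\phi+[\tilde A,\phi]=0$. If $\tilde\omega$ had been decomposable, $\tilde\omega=e_1\wedge e_2$, the component of $d\phi+[\tilde A,\phi]$ in the span of $e_1,e_2$ would have remained free.

\emph{Holonomy.} For $0<s<\delta$ let $H_s\in SU(2)$ be the holonomy of $D$ along the loop $c_s(\theta)=\gamma(\theta)+s\,e_{x_3}$, where $e_{x_3}$ is the unit vector of the $x_3$-axis and $\theta\in[0,2\pi]$. Since $\phi$ is parallel along $c_s$ and antiperiodic, its value $\phi_0$ at $\theta=0$ satisfies $H_s\phi_0H_s^{-1}=-\phi_0$, that is, $H_s\phi_0+\phi_0H_s=0$. Write $H_s=a+X$ with $a\in\mathbb R$ and $X\in su(2)$. As $X\phi_0+\phi_0X=-2\langle X,\phi_0\rangle$ is a scalar and $\phi_0\ne0$ is trace free, $a=0$. So $\operatorname{tr}H_s=0$.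

\emph{Contradiction.} As $s\to\delta$, $H_s$ tends to the holonomy $H_\delta$ along $c_\delta$. But $c_\delta$ bounds an elliptical disc in $\{x_3=\delta\}$. There $\omega=0$, because $x_3<\delta$ on $K$ and $\omega=0$ off $K$. Hence $D$ is flat on this disc, $H_\delta=1$ and $\operatorname{tr}H_\delta=2$.

For a sequence $D^k$ with $\langle F_{D^k}\otimes F_{D^k}\rangle\to\omega\otimes\omega$ in $L^1$ three things are missing. There is no limit connection, and the singular points may become dense, so we need a gauge with good control on (almost) the whole region of interest; Section~\ref{sec:gauge} provides it. The directions $\phi_k$ are rough and only approximately parallel, so we need compactness to keep the information $|\phi|=1$ in the limit. And the statement ``the holonomy is trivial just above the tube'' must be replaced by an integrable estimate: the connection form is small near the top of the tube. The last two points are settled in Section~\ref{sec:core}.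

\section{A gauge spread out from one point}\label{sec:gauge}

Let
\[
Q=\{|x_1|<\tfrac35,\ |x_2|<\tfrac3{10},\ 0<x_3<\tfrac1{20},\ |x_4|<\tfrac1{20},\ |x_5|<\tfrac1{20}\},\qquad Q^+=Q\cap\{x_3>\delta\}.
\]
Then $\overline Q\subset B$ and $Q^+\cap K=\emptyset$. Since $\frac12+\delta<\frac35$, $\frac14+\delta<\frac3{10}$ and $\delta<\frac1{20}$,
\begin{equation}\label{eq:PhiU}
\Phi(U)=K\cap Q .
\end{equation}
The idea is to transport a frame from a base point $b\in Q^+$ along polygons whose only vertical leg is the last one. The other legs run at the height of $b$, above the tube, where the curvatures of an approximating sequence tend to zero. So only the vertical leg sees the bulk of the curvature.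

It is convenient to rename the coordinates so that the vertical one comes first:
\[
(z_1,\dots,z_5)=(x_3,x_1,x_2,x_4,x_5),\qquad \pi(z)=(z_2,z_3,z_4,z_5)\in\mathbb R^4 .
\]
For $b,z\in Q$ let $\mathcal P(b,z)$ be the polygon from $b$ to $z$ that changes first the $5$th coordinate from $b_5$ to $z_5$, then the $4$th, the $3$rd, the $2$nd, and last the $1$st. Its \emph{leg $i$} consists of the points
\[
(b_1,\dots,b_{i-1},s,z_{i+1},\dots,z_5),\qquad s\text{ between }b_i\text{ and }z_i .
\]
The polygon lies in $Q$. See the right part of Figure~\ref{fig:tube}.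

\begin{definition}
A compact set $Z\subset\mathbb R^4$ is \emph{removable} if there are $\zeta_m\in C_c^\infty(\mathbb R^4)$ with $0\le\zeta_m\le1$, $\zeta_m=1$ near $Z$, $\zeta_m\to0$ a.e., and $\|\nabla\zeta_m\|_{L^2(\mathbb R^4)}\to0$ as $m\to\infty$. A relatively closed set $\Sigma\subset B$ is \emph{accessible} (for the given $\delta$, on which $Q^+$ depends) if for almost every $b\in Q^+$ there is a removable $Z$ such that
\begin{equation}\label{eq:access}
z\in Q,\ \pi(z)\notin Z\quad\Longrightarrow\quad\mathcal P(b,z)\cap\Sigma=\emptyset .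
\end{equation}
\end{definition}

A removable set is null, because $\zeta_m=1$ on it and $\zeta_m\to0$ a.e. If \eqref{eq:access} holds, then $\Sigma\cap Q\subset\pi^{-1}(Z)$ is null, since $z\in\mathcal P(b,z)$.

\begin{lemma}\label{lem:finite}
Finite subsets of $\mathbb R^4$ are removable, and finite subsets of $B$ are accessible for every $\delta\in(0,\frac1{40}]$.
\end{lemma}

\begin{proof}
Let $Z\subset\mathbb R^4$ be finite, and let $\eta\in C_c^\infty(\mathbb R^4)$ satisfy $0\le\eta\le1$, $\eta=1$ on the unit ball and $\eta=0$ off the ball of radius $2$. For small $\epsilon$ let $\zeta=\sum_{p\in Z}\eta((\cdot-p)/\epsilon)$, a sum of functions with disjoint supports. Then $\|\nabla\zeta\|^2_{L^2}\le C\,|Z|\,\epsilon^{-2}\epsilon^4\to0$ as $\epsilon\to0$, and $\zeta\to0$ off $Z$.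

Let $I\subset B$ be finite. For almost every $b\in Q^+$, no point of $I$ has first $z$-coordinate $b_1$. Legs $5,4,3,2$ of $\mathcal P(b,z)$ lie in $\{z_1=b_1\}$ and avoid $I$. A point of $I$ on leg $1$ lies in $Q$ and has the same image as $z$ under $\pi$. So \eqref{eq:access} holds with the finite set $Z=\pi(I\cap Q)$.
\end{proof}

For $b\in Q$ and $m=1,2,3$ let $H_m(b)=\{z\in Q:z_1=b_1,\dots,z_m=b_m\}$, with its $(5-m)$-dimensional Lebesgue measure. For a connection $D$ over $B\setminus\Sigma$ we set $F_D=0$ on $\Sigma$, so that $|F_D|$ is a Borel function on $B$.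

\begin{lemma}[Axial gauge]\label{lem:axial}
Let $\Sigma\subset B$ be relatively closed, and let $D$ be a smooth connection on a smooth $SU(2)$-bundle over $B\setminus\Sigma$ with $F_D\in L^2$. Let $b\in Q$ and a removable $Z$ satisfy \eqref{eq:access}, and let $\int_{H_m(b)}|F_D|^2<\infty$ for $m=1,2,3$. Then there are an open set $\Omega\subset Q\setminus\Sigma$ of full measure in $Q$ and a smooth frame of the bundle over $\Omega$ in which the connection form $A$ and the curvature form $F$ have the following properties.
\begin{enumerate}
\item[(i)] $|A|\le|a|+\beta$ on $\Omega$, where $a$ is an $su(2)$-valued $1$-form with $\|a\|^2_{L^2(Q)}\le C\sum_{m=1}^3\int_{H_m(b)}|F_D|^2$ for an absolute constant $C$, and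
\[
\beta(z)=\Big|\int_{b_1}^{z_1}|F_D|(s,z_2,\dots,z_5)\,ds\Big| .
\]
\item[(ii)] $A\in L^2(Q)$, and $dF+[A,F]=0$ in $\mathcal D'(Q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The frame.} Let $\Omega=\{z\in Q:\mathcal P(b,z)\cap\Sigma=\emptyset\}$. It is open, because $\Sigma$ is relatively closed and the compact set $\mathcal P(b,z)$ depends continuously on $z$. It contains $\{z\in Q:\pi(z)\notin Z\}$, so it has full measure. If $w$ lies on $\mathcal P(b,z)$ with $z\in\Omega$, then $\mathcal P(b,w)$ is an initial part of $\mathcal P(b,z)$ followed by trivial legs, so $w\in\Omega$. In particular $b\in\Omega$.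

Fix a frame of the fiber over $b$ and transport it in parallel along $\mathcal P(b,z)$ for each $z\in\Omega$. Leg $i$ is parametrized by the smooth map
\[
\ell_i:[0,1]\times\Omega\to B\setminus\Sigma,\quad\ell_i(\tau,z)=(b_1,\dots,b_{i-1},b_i+\tau(z_i-b_i),z_{i+1},\dots,z_5).
\]
Parallel transport along $\tau\mapsto\ell_i(\tau,z)$ solves a linear ordinary differential equation in the pulled-back bundle with coefficients smooth in $(\tau,z)$, so it depends smoothly on $z$. The composition of the five transports gives a smooth frame over $\Omega$, in which $D=d+A$ and $F=dA+A\wedge A$.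

\emph{Formula for $A$.} On the set $\{z_1=b_1,\dots,z_{i-1}=b_{i-1}\}\cap\Omega$ (all of $\Omega$ if $i=1$) the legs $i-1,\dots,1$ are trivial, and moving in the $z_i$-direction only changes the length of leg $i$. So the frame is parallel in this direction, and $A_i=0$ on that set. For $j>i$ the $z_j$-direction is tangent to the set, so $\partial_jA_i=0$ there too, and $F_{ij}=\partial_iA_j-\partial_jA_i+[A_i,A_j]=\partial_iA_j$ there. Integrating along legs $1,2,\dots,j-1$ in turn, all of which lie in $\Omega$, and using $A_j=0$ on $\{z_1=b_1,\dots,z_{j-1}=b_{j-1}\}\cap\Omega$, we get on $\Omega$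
\begin{equation}\label{eq:axial}
A_j(z)=\sum_{i<j}\int_{b_i}^{z_i}F_{ij}(b_1,\dots,b_{i-1},s,z_{i+1},\dots,z_5)\,ds .
\end{equation}

\emph{Estimates.} Let $a_j$ be the sum of the terms with $i\ge2$. The remaining term, $i=1$, is the $j$-component of a $1$-form bounded by $\beta$, because $(\sum_j|F_{1j}|^2)^{1/2}\le|F|$. The term with index $i\in\{2,3,4\}$ involves only values of $F$ on $H_{i-1}(b)$ and depends only on $z_i,\dots,z_5$. By Cauchy--Schwarz its square is at most $C\int|F_D|^2(b_1,\dots,b_{i-1},s,z_{i+1},\dots,z_5)\,ds$, the integral extending over the $z_i$-side of $Q$. Integrating over $Q$ bounds its squared $L^2(Q)$-norm by $C\int_{H_{i-1}(b)}|F_D|^2$. This proves (i). Cauchy--Schwarz also gives $\|\beta\|_{L^2(Q)}\le\|F_D\|_{L^2(Q)}$, as the $z_1$-side of $Q$ is shorter than $1$. So $A\in L^2(Q)$.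

\emph{Bianchi identity.} It holds classically on $\Omega$. Let $\psi\in C_c^\infty(Q)$ be a test form, and let $\zeta_m$ be as in the definition of removability. Since $Q\setminus\Omega\subset\pi^{-1}(Z)$ and $\zeta_m=1$ near $Z$, the form $(1-\zeta_m\circ\pi)\psi$ has compact support in $\Omega$ and may be used as a test form. The term in which $d$ falls on $\zeta_m\circ\pi$ is at most $C_\psi\|F\|_{L^2(Q)}\|\nabla\zeta_m\|_{L^2(\mathbb R^4)}\to0$. In the other terms we let $m\to\infty$ by dominated convergence, since $F\in L^2$ and $[A,F]\in L^1$. This gives the identity tested with $\psi$.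
\end{proof}

\section{No approximation by connections with accessible singular sets}\label{sec:core}

\begin{proposition}\label{prop:core}
Let $0<\delta\le\frac1{40}$, and let $\omega$ be the form of Section~\ref{sec:tube}. There is no sequence of accessible sets $\Sigma_k$ and smooth connections $D^k$ on smooth $SU(2)$-bundles over $B\setminus\Sigma_k$ with $F_{D^k}\in L^2$ and $\langle F_{D^k}\otimes F_{D^k}\rangle\to\omega\otimes\omega$ in $L^1(Q)$.
\end{proposition}

By Lemma~\ref{lem:finite}, finite sets are accessible, so Proposition~\ref{prop:core} with $\delta=\frac1{40}$ implies Theorem~\ref{thm:main}(b). The rest of this section proves the proposition. Suppose that such a sequence exists, and write $F_k=F_{D^k}$.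

\subsection{Control of the connection forms}

Contracting, $|F_k|^2\to|\omega|^2$ in $L^1(Q)$. Since $|u-v|^2\le|u^2-v^2|$ for $u,v\ge0$,
\begin{equation}\label{eq:modF}
|F_k|\to|\omega|\quad\text{in }L^2(Q),
\end{equation}
so $F_k$ is bounded in $L^2(Q)$ and $F_k\to0$ in $L^2(Q^+)$. Pass to a subsequence with $\sum_k\|F_k\|^2_{L^2(Q^+)}<\infty$. For $b\in Q^+$ we have $H_m(b)\subset Q^+$, because $z_1=b_1>\delta$ on $H_m(b)$. Fubini's theorem, applied to $\sum_k|F_k|^2\in L^1(Q^+)$, shows that for almost every $b\in Q^+$
\[
\int_{H_m(b)}|F_k|^2<\infty\ \text{ for all }k,\qquad\int_{H_m(b)}|F_k|^2\to0\quad(k\to\infty),\qquad m=1,2,3 .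
\]
As all $\Sigma_k$ are accessible, we can fix one such $b$ for which every $\Sigma_k$ satisfies \eqref{eq:access} with a removable set $Z_k$. Lemma~\ref{lem:axial} gives gauges in which, a.e.\ in $Q$,
\begin{equation}\label{eq:Ak}
|A_k|\le|a_k|+\beta_k,\qquad a_k\to0\ \text{ in }L^2(Q),\qquad\beta_k(x)=\Big|\int_{b_1}^{x_3}|F_k|\,ds\Big|,
\end{equation}
the integral being taken along the vertical line through $x$. By \eqref{eq:modF} and Cauchy--Schwarz, $\beta_k\to\beta$ in $L^2(Q)$, where $\beta(x)=|\int_{b_1}^{x_3}|\omega|\,ds|$. If $x=\Phi(\theta,y)\in K\cap Q$, the vertical segment from $x$ to height $b_1>\delta$ consists of the points $\Phi(\theta,(t,s,x_4,x_5))$, and $\omega$ vanishes at those with $s\ge\delta$. Hence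
\begin{equation}\label{eq:beta}
\beta(x)\le\|\omega\|_\infty\,(\delta-x_3)\qquad\text{on }K\cap Q .
\end{equation}
This replaces the flat disc of Section~\ref{sec:exact}: near the top of the tube the connection forms are small, up to an error that tends to $0$ in $L^2$. Note that we do not need a limit of the $A_k$; bounds that converge suffice. From now on $F_k$ and $A_k$ stand for the expressions in these gauges.

\subsection{The direction of the curvature}

Put $\tilde F_k=\Phi^*F_k$ and $\tilde A_k=\Phi^*A_k$ on $U=\mathbb R\times V_+$; they are $2\pi$-periodic in $\theta$. Let $U_\ell=(-\ell,\ell)\times V_+$ for $\ell>0$. By \eqref{eq:PhiU}, $\Phi$ maps $U$ onto $K\cap Q$. It is a local diffeomorphism whose Jacobian has absolute value at least $\frac18$, and on $U_\ell$ its multiplicity is bounded. So composition with $\Phi$ is bounded from $L^p(K\cap Q)$ to $L^p(U_\ell)$ for $1\le p<\infty$. Moreover $|\partial_\theta\Phi|\le\frac12+\delta<1$ and $D\Phi$ is isometric in the $y$-directions, so $\|D\Phi\|\le\sqrt2$ and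
\begin{equation}\label{eq:Atilde}
|\tilde A_k|\le\sqrt2\,(|a_k|+\beta_k)\circ\Phi\qquad\text{a.e. in }U.
\end{equation}
In particular $\tilde A_k$ is bounded in $L^2(U_\ell)$. Since $\Phi^*\omega=\pm\tilde\omega$, with a sign that cancels in the square,
\[
\tilde G_k:=\langle\tilde F_k\otimes\tilde F_k\rangle\to\tilde\omega\otimes\tilde\omega,\qquad|\tilde F_k|^2\to|\tilde\omega|^2\qquad\text{in }L^1(U_\ell).
\]
As in the exact case put
\[
\phi_k=\frac{(\tilde\omega,\tilde F_k)}{|\tilde\omega|^2},\qquad E_k=\tilde F_k-\tilde\omega\,\phi_k,\qquad\text{so that}\quad\phi_k(\theta+2\pi,y)=-\phi_k(\theta,y).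
\]
By \eqref{eq:gram}, $|\tilde\omega|^2|\phi_k|^2=|\tilde\omega|^{-2}(\tilde\omega\otimes\tilde\omega,\tilde G_k)$. The tensor $|\tilde\omega|^{-2}\,\tilde\omega\otimes\tilde\omega$ has norm $1$, so the right side tends to $|\tilde\omega|^2$ in $L^1(U_\ell)$. By orthogonality, $|E_k|^2=|\tilde F_k|^2-|\tilde\omega|^2|\phi_k|^2\to0$ in $L^1(U_\ell)$. Since $|\tilde\omega|$ is bounded below by a positive constant on each compact subset of $U$, and by the inequality before \eqref{eq:modF},
\begin{equation}\label{eq:modphi}
E_k\to0\ \text{ in }L^2(U_\ell),\qquad|\phi_k|^2\to1\ \text{ in }L^1_{loc}(U),\qquad|\phi_k|\to1\ \text{ in }L^2_{loc}(U).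
\end{equation}

Next we see in which sense $\phi_k$ is almost parallel. By Lemma~\ref{lem:axial}(ii), pulled back under the local diffeomorphism $\Phi$, $d\tilde F_k+[\tilde A_k,\tilde F_k]=0$ in $\mathcal D'(U)$. As $d\tilde\omega=0$, this reads
\[
(d\phi_k+[\tilde A_k,\phi_k])\wedge\tilde\omega=-dE_k-[\tilde A_k,E_k].
\]
By \eqref{eq:inj} the map $L:\xi\mapsto\xi\wedge\tilde\omega$ on $1$-covectors is injective at each point of $U$. So $\Lambda=(L^*L)^{-1}L^*$ is a smooth family of linear maps $\wedge^3\to\wedge^1$ on $U$ with $\Lambda(\xi\wedge\tilde\omega)=\xi$, and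
\[
d\phi_k+[\tilde A_k,\phi_k]=-\Lambda(dE_k)-\Lambda[\tilde A_k,E_k]\qquad\text{in }\mathcal D'(U).
\]
The components of $\Lambda(dE_k)$ are sums of terms $m\,\partial_jE=\partial_j(mE)-(\partial_jm)E$, with $m$ smooth on $U$ and $E$ a component of $E_k$. Also $\Lambda[\tilde A_k,E_k]\to0$ in $L^1_{loc}(U)$. Numbering the coordinates $(\theta,y)$ of $U$ from $1$ to $5$, we obtain
\begin{equation}\label{eq:almost}
\partial_i\phi_k=-[\tilde A_{k,i},\phi_k]+\sum_j\partial_je_k^{ij}+r_k^i,\qquad e_k^{ij}\to0\ \text{in }L^2_{loc}(U),\quad r_k^i\to0\ \text{in }L^1_{loc}(U).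
\end{equation}

\subsection{Compactness}

The errors $\partial_je^{ij}_k$ in \eqref{eq:almost} are small only in a negative norm, and $[\tilde A_{k,i},\phi_k]$ is bounded only in $L^1_{loc}$. A weak limit of $\phi_k$ could have norm less than $1$, and then antiperiodicity would be harmless. We exclude this by showing that $\phi_k$ converges strongly: after inverting the Laplacian, the terms $\partial_je_k^{ij}$ contribute to $\phi_k$ something that tends to $0$ in $L^2$, and the terms bounded in $L^1$ contribute something precompact.

Let $\eta\in C_c^\infty(U)$ and $u_k=\eta\phi_k$. By \eqref{eq:almost}, $\partial_iu_k=\sum_j\partial_j(\eta e_k^{ij})+g_k^i$ with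
\[
g_k^i=\eta\,\big(r_k^i-[\tilde A_{k,i},\phi_k]\big)+(\partial_i\eta)\phi_k-\sum_j(\partial_j\eta)e_k^{ij},
\]
which is bounded in $L^1(\mathbb R^5)$ and supported in $\operatorname{supp}\eta$. Let $\Gamma$ be the fundamental solution of the Laplacian on $\mathbb R^5$. As $u_k$ has compact support, $u_k=\Gamma*\Delta u_k$, that is,
\[
u_k=\sum_{i,j}\partial_i\partial_j\Gamma*(\eta e_k^{ij})+\sum_i\partial_i\Gamma*g_k^i .
\]
The first sum tends to $0$ in $L^2(\mathbb R^5)$, because the Fourier multipliers $\xi_i\xi_j/|\xi|^2$ are bounded. For the second, let $O$ be a bounded open set containing $\operatorname{supp}\eta$. On $O$ we may replace $\partial_i\Gamma$, which is homogeneous of degree $-4$ and locally integrable, by a truncation $\kappa\in L^1$ with bounded support. The functions $\kappa*g^i_k$ are bounded in $L^1$, have supports in a fixed ball, and satisfy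
\[
\|(\kappa*g_k^i)(\cdot+v)-\kappa*g_k^i\|_{L^1}\le\|\kappa(\cdot+v)-\kappa\|_{L^1}\|g_k^i\|_{L^1} .
\]
The right side tends to $0$ as $v\to0$, uniformly in $k$. By the Kolmogorov--Riesz theorem (a bounded family in $L^1$ with supports in a fixed ball is precompact if translations act on it equicontinuously) they are precompact in $L^1$. Since $u_k$ is supported in $O$, it is precompact in $L^1$.

Exhausting $U$ by countably many regions where some $\eta=1$ and taking a diagonal subsequence, we get $\phi_k\to\phi$ in $L^1_{loc}(U)$ and a.e. By \eqref{eq:modphi} and the antiperiodicity of $\phi_k$,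
\begin{equation}\label{eq:phi}
|\phi|=1\quad\text{and}\quad\phi(\theta+2\pi,y)=-\phi(\theta,y)\qquad\text{a.e. in }U .
\end{equation}

\subsection{The contradiction}

Let $\psi=(\psi_1,\dots,\psi_5)$ with $\psi_i\in C_c^\infty(U;su(2))$. Pass to the limit in \eqref{eq:almost} tested with $\psi$. The terms with $e_k^{ij}$ and $r_k^i$ disappear, and by \eqref{eq:Atilde}
\begin{align*}
\Big|\sum_i\int_U\langle\phi,\partial_i\psi_i\rangle\Big|
&=\lim_{k\to\infty}\Big|\sum_i\int_U\langle[\tilde A_{k,i},\phi_k],\psi_i\rangle\Big|
\le\limsup_{k\to\infty}\int_U2|\tilde A_k||\phi_k||\psi|\\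
&\le\limsup_{k\to\infty}2\sqrt2\int_U\big((|a_k|+\beta_k)\circ\Phi\big)|\phi_k||\psi|
=2\sqrt2\int_U(\beta\circ\Phi)\,|\psi| .
\end{align*}
The last equality holds because $a_k\circ\Phi\to0$ and $\beta_k\circ\Phi\to\beta\circ\Phi$ in $L^2(U_\ell)$ for every $\ell$, and $|\phi_k|\to1$ in $L^2_{loc}(U)$. With \eqref{eq:beta} and $C_0=2\sqrt2\,\|\omega\|_\infty$ the right side is at most $C_0\int_U(\delta-x_3)|\psi|$. By the duality of $L^1$ and $L^\infty$ for the measure $(\delta-x_3)\,d\theta\,dy$, the distribution $d\phi$ is a bounded function with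
\[
|d\phi|\le C_0(\delta-x_3)\qquad\text{a.e. in }U .
\]
Let $0<\varepsilon<\delta$. On the convex open set $\mathbb R\times\{|y|<\delta,\ x_3>\delta-\varepsilon\}$ we have $|d\phi|\le C_0\varepsilon$, so $\phi$ has there a representative with Lipschitz constant $C_0\varepsilon$. By continuity, \eqref{eq:phi} holds everywhere on this set for this representative. Hence
\[
2=2|\phi(\theta,y)|=|\phi(\theta+2\pi,y)-\phi(\theta,y)|\le2\pi C_0\,\varepsilon .
\]
This is false for small $\varepsilon$. Proposition~\ref{prop:core} and Theorem~\ref{thm:main} are proved. \qed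

\section{Larger singular sets: proof of Theorem~\ref{thm:gap}}\label{sec:gap}

\subsection{The gap}

If the infimum in Theorem~\ref{thm:gap} were $0$, there would be $(\Sigma_k,D^k)\in\mathcal C$ with $\langle F_{D^k}\otimes F_{D^k}\rangle\to\omega\otimes\omega$ in $L^1(B)$. By Proposition~\ref{prop:core} this is impossible once we know that relatively closed sets of finite $\mathcal H^2$ measure are accessible (Lemma~\ref{lem:acc}). The number $2$ enters through the following fact about $\mathbb R^4$.

\begin{lemma}\label{lem:rem}
Every compact $Z\subset\mathbb R^4$ with $\mathcal H^2(Z)<\infty$ is removable.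
\end{lemma}

\begin{proof}
We may assume $Z\ne\emptyset$. We first claim that for $m\ge1$ the set $Z$ is covered by finitely many open balls $B_{r_l}(p_l)$ with $p_l\in Z$, $r_l\le\frac1m$ and $\sum_lr_l^2\le C(\mathcal H^2(Z)+1)$. By the definition of $\mathcal H^2$, cover $Z$ by countably many sets that meet $Z$ and have diameters $d_l\le\frac1{2m}$ with $\sum_ld_l^2\le C(\mathcal H^2(Z)+1)$. Replace each by a ball centered at a point of its intersection with $Z$, of radius $2d_l$ (or a sufficiently small radius if $d_l=0$), and select a finite subcover by compactness. Let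
\[
f_m(x)=\max_l\min\big\{1,\,(2-|x-p_l|/r_l)_+\big\} .
\]
Then $f_m$ is Lipschitz, $0\le f_m\le1$, $f_m=1$ near $Z$, and $\operatorname{supp}f_m$ lies in the closed $\frac2m$-neighborhood of $Z$. Moreover $|\nabla f_m|\le\max_lr_l^{-1}1_{B_{2r_l}(p_l)}$ a.e., so $\int|\nabla f_m|^2\le\sum_lC\,r_l^{-2}r_l^4\le C'$.

Since $Z$ is compact and null, $f_m\to0$ in $L^2$. As $f_m$ is bounded in $W^{1,2}$, it tends to $0$ weakly in $W^{1,2}$. By Mazur's lemma, suitable finite convex combinations of $\{f_l:l\ge m\}$ tend to $0$ strongly in $W^{1,2}$ as $m\to\infty$. They have values in $[0,1]$ and equal $1$ near $Z$. Mollifying them at sufficiently small scales and passing to an a.e.\ convergent subsequence, we obtain the functions $\zeta_m$.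
\end{proof}

\begin{lemma}\label{lem:acc}
Every relatively closed $\Sigma\subset B$ with $\mathcal H^2(\Sigma)<\infty$ is accessible for every $\delta\in(0,\frac1{40}]$.
\end{lemma}

\begin{proof}
For $b\in Q^+$ put $\overline H_m=\{z\in\overline Q:z_i=b_i\text{ for }i\le m\}$. The set $\Sigma\cap\overline Q$ is compact. Eilenberg's inequality \cite[2.10.25]{federer} states that
\[
\int^*_{\mathbb R^m}\mathcal H^{n-m}(E\cap f^{-1}(v))\,dv\le C(\operatorname{Lip}f)^m\,\mathcal H^n(E)
\]
for Lipschitz $f$ with values in $\mathbb R^m$. We apply it with $n=2$, $E=\Sigma\cap\overline Q$, to the projections $z\mapsto z_1$ and $z\mapsto(z_1,z_2)$. Also, the projection of $\Sigma\cap\overline Q$ to $(z_1,z_2,z_3)$ has finite $\mathcal H^2$ measure, so it is null in $\mathbb R^3$. Hence for almost every $b\in Q^+$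
\[
\mathcal H^1(\Sigma\cap\overline H_1)<\infty,\qquad\Sigma\cap\overline H_2\ \text{is finite},\qquad\Sigma\cap\overline H_3=\emptyset .
\]
Fix such a $b$. Let $\mathcal I_j$ be the closed $z_j$-side of $\overline Q$, let $p_{345}$ and $p_{45}$ be the projections to $(z_3,z_4,z_5)$ and $(z_4,z_5)$, and let $Z\subset\mathbb R^4$ be the union of the compact sets
\[
\pi(\Sigma\cap\overline Q),\qquad\mathcal I_2\times p_{345}(\Sigma\cap\overline H_1),\qquad\mathcal I_2\times\mathcal I_3\times p_{45}(\Sigma\cap\overline H_2).
\]

\emph{Condition \eqref{eq:access}.} Let $z\in Q$, and suppose that $\mathcal P(b,z)$ meets $\Sigma$. Legs $5$ and $4$ lie in $\overline H_3$ and avoid $\Sigma$. A point of $\Sigma$ on leg $3$ lies in $\overline H_2$ and has last coordinates $(z_4,z_5)$. One on leg $2$ lies in $\overline H_1$ and has last coordinates $(z_3,z_4,z_5)$. One on leg $1$ has image $\pi(z)$ under $\pi$. In each case $\pi(z)\in Z$.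

\emph{Removability.} By Lemma~\ref{lem:rem} it suffices that $\mathcal H^2(Z)<\infty$. The first set is the image of a set of finite $\mathcal H^2$ measure under a projection. The third is a finite union of rectangles. For the second, let $E'=p_{345}(\Sigma\cap\overline H_1)$, so $\mathcal H^1(E')<\infty$. Cover $E'$ by sets of diameter at most $d_l\in(0,1]$, with the $d_l$ arbitrarily small and $\sum_ld_l\le C(\mathcal H^1(E')+1)$. Cutting $\mathcal I_2$ into at most $C/d_l$ intervals of length at most $d_l$, we cover the part of $\mathcal I_2\times E'$ over the $l$th set by at most $C/d_l$ sets of diameter at most $2d_l$, and $\sum_l(C/d_l)(2d_l)^2\le C\sum_ld_l$ stays bounded.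
\end{proof}

This proves the first part of Theorem~\ref{thm:gap}, and in fact the same gap for every $\delta\in(0,\frac1{40}]$.

\subsection{Exact representation off a three-dimensional set}

The set $\Sigma_0$ meets the spanning discs of Section~\ref{sec:exact}, and removing it removes the obstruction. On $\overline K$ the angle satisfies $\operatorname{sgn}\cos\theta=\operatorname{sgn}x_1$ and $\operatorname{sgn}\sin\theta=\operatorname{sgn}x_2$. Cover $B\setminus\Sigma_0$ by
\[
W_a=B\setminus\{x_2=0,\ x_1\ge0\},\qquad W_b=B\setminus\{x_2=0,\ x_1\le0\},\qquad W_a\cap W_b=B\cap\{x_2\ne0\}.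
\]
Let $A_a$ and $A_b$ be $\tilde\alpha\otimes\mathbf i$ read through $\Phi$ with $\theta\in(0,2\pi)$ and $\theta\in(-\pi,\pi)$, respectively, extended by $0$ outside $K$. They are smooth on $W_a$ and $W_b$, because the points of $\overline K$ with $\theta\equiv0$, respectively $\theta\equiv\pi$, modulo $2\pi$ are excluded. For $x_2>0$ the two angles agree and $A_a=A_b$. For $x_2<0$ they differ by $2\pi$, so $A_a=-A_b=\mathbf j^{-1}A_b\,\mathbf j$ by \eqref{eq:flip}. So the locally constant transition function equal to $1$ for $x_2>0$ and to $\mathbf j$ for $x_2<0$ defines a smooth connection $D_0$ on an $SU(2)$-bundle over $B\setminus\Sigma_0$. Its curvature is $\pm\omega\otimes\mathbf i$ in these frames, hence bounded, and $\operatorname{tr}(F_{D_0}\otimes F_{D_0})=-2\,\omega\otimes\omega=T$. This completes the proof of Theorem~\ref{thm:gap}. \qed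

\section{Other families of test surfaces: proof of Theorem~\ref{thm:family}}\label{sec:family}

Spheres were blind only because each of them stays away from some point of $\gamma$ by a uniform distance. For a given finite-dimensional $V$ we move the curve so that no zero set of a nonzero element of $V$ contains it; compactness of the unit sphere of $V$ supplies the uniformity.

If $V=\{0\}$, there is no condition on zero sets, and the $F$ of Theorem~\ref{thm:main} works by Theorem~\ref{thm:gap}. Let $N=\dim V\ge1$.

\emph{Moving the curve.} A function in $V$ that vanishes on $B$ vanishes on $\overline B$. So the evaluations at points of $B$ span $V^*$, and we can choose $p_1,\dots,p_N\in B$ whose evaluations form a basis of $V^*$. These points are distinct, and $P\in V$ with $P(p_1)=\dots=P(p_N)=0$ implies $P=0$. Choose distinct points $q_1,\dots,q_N$ on the curve $\gamma$. Compactly supported diffeomorphisms of the connected manifold $B$, whose dimension is at least $2$, act transitively on $N$-tuples of distinct points. So there is a compactly supported diffeomorphism $\Psi$ of $B$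 with $\Psi(q_i)=p_i$ for all $i$. No nonzero $P\in V$ vanishes identically on $\Psi\circ\gamma$.

\emph{Choosing the thickness.} Let $\|P\|=\sup_B|P|$ for $P\in V$, let $C_V$ satisfy $\operatorname{Lip}(P)\le C_V\|P\|$ on $V$ (such a constant exists since $V\subset C^1(\overline B)$ and $\dim V<\infty$), and let $\ell=\operatorname{Lip}(\Psi)$. By compactness of the unit sphere of $V$,
\[
m:=\min_{\|P\|=1}\max_\theta|P(\Psi(\gamma(\theta)))|>0 .
\]
Choose $\delta\in(0,\frac1{40}]$ with $C_V\ell\delta<m$. Let $F_\delta$ be the form of Section~\ref{sec:tube} for this $\delta$, and put $F=(\Psi^{-1})^*F_\delta$. It is bounded with compact support, and $\operatorname{tr}(F\otimes F)\in C_c^\infty(B)$.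

\emph{Zero sets do not see the twist.} Let $P\in V\setminus\{0\}$ and pick $\theta_0\in[0,2\pi)$ with $|P(\Psi(\gamma(\theta_0)))|\ge m\|P\|$. The points of $\Psi(D_{\theta_0})$ are within $\ell\delta$ of $\Psi(\gamma(\theta_0))$. So $|P|\ge(m-C_V\ell\delta)\|P\|>0$ on $\Psi(D_{\theta_0})$. Hence $B\setminus\Psi(D_{\theta_0})$ is an open neighborhood of $\{P=0\}\cap B$. Transporting Lemma~\ref{lem:cut} by $\Psi$, we see that on this neighborhood $F$ equals the curvature of the smooth form $(\Psi^{-1})^*\alpha^{\theta_0}\otimes\mathbf i$ up to the gauge $h\circ\Psi^{-1}$, which has values in $\{1,\mathbf j\}$.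

\emph{The gap.} Suppose $\operatorname{tr}(F_{D^k}\otimes F_{D^k})\to\operatorname{tr}(F\otimes F)$ in $L^1(B)$ with $(\Sigma_k,D^k)\in\mathcal C$. As $\Psi$ is a diffeomorphism that is the identity near $\partial B$, it is bi-Lipschitz. So $(\Psi^{-1}(\Sigma_k),\Psi^*D^k)\in\mathcal C$, and the tensors of the pulled-back connections converge in $L^1(B)$ to $\Psi^*\operatorname{tr}(F\otimes F)=\operatorname{tr}(F_\delta\otimes F_\delta)$. This contradicts Proposition~\ref{prop:core} and Lemma~\ref{lem:acc}, which hold for every $\delta\in(0,\frac1{40}]$; only the proof of Theorem~\ref{thm:main}(a) used the value $\delta=\frac1{40}$. \qed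

\begin{thebibliography}{9}
\bibitem{source} ``Singular Bundles with Bounded $L^2$-Curvatures'', \texttt{http://www.bdim.eu/item?fmt=pdf\&id=BUMI\_2008\_9\_1\_3\_881\_0}.
\bibitem{federer} Federer, \emph{Geometric Measure Theory}.
\end{thebibliography}

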